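\title{Closed support of local cohomology over complete intersections of prime characteristic}

\begin{abstract}
Let $R$ be a regular ring of prime characteristic $p$ and let $J\subseteq R$ be generated by a regular sequence of any length. We prove that every local cohomology module $H^i_{\mathfrak a}(R/J)$ has closed support. The result is deduced from a statement on the Koszul cohomology, with respect to an arbitrary sequence, of a direct limit of Frobenius pullbacks of a complex. The proof shows that vanishing in all degrees $\ge i$ is an open condition, and then uses a rigidity property of Koszul complexes to reduce vanishing in the single degree $i$ to this case. The result extends to $F$-finite modules, to locally complete intersection rings and to abstract local complete intersections. It fails for general quotients of regular rings: we construct a finitely generated domain $S$ over $\overline{\mathbb F}_p$ and an ideal $I$ such that the support of $H^3_I(S)$ is not closed.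
\end{abstract}

\section{The closed support problem}\label{sec:intro}

Rings are commutative, and Noetherian unless said otherwise. Let $S$ be a ring and $\mathfrak a=(g_1,\dots,g_r)$ an ideal. The local cohomology modules $H^i_{\mathfrak a}(S)$ are the values at $S$ of the right derived functors of $M\mapsto\{m\in M:\mathfrak a^tm=0\text{ for some }t\}$. They are the cohomology modules of the \v Cech complex
\[
\check C(g;S)=\bigotimes_{l=1}^r\,(S\to S_{g_l}),
\]
in which each factor sits in degrees $0$ and $1$. It follows that they commute with flat base change, and in particular with localization. The \emph{closed support problem} for $S$ asks whether $\operatorname{Supp}H^i_{\mathfrak a}(S)$ is a closed subset of $\operatorname{Spec}S$ for every $i\ge0$ and every ideal $\mathfrak a$.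

We use two reformulations. The support $\operatorname{Supp}M=\{P:M_P\ne0\}$ of a module $M$ is closed if and only if vanishing spreads from a point to a neighborhood: whenever $M_P=0$, there is $u\notin P$ with $M_u=0$. It is also closed if and only if it has finitely many minimal elements. Indeed, a closed subset of $\operatorname{Spec}S$ has finitely many irreducible components. Conversely, $\operatorname{Supp}M$ is stable under specialization, and each of its points contains a minimal one because primes have finite height; so $\operatorname{Supp}M$ is the union of the sets $V(\mathfrak p)$ over its minimal elements $\mathfrak p$.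

A finitely generated module has closed support $V(\operatorname{ann}M)$, while the $\mathbb Z$-module $\bigoplus_\ell\mathbb Z/\ell$, with $\ell$ running over all prime numbers, does not. Local cohomology modules need not be finitely generated, and the problem asks whether they keep this one finiteness property. The two extreme degrees suggest that they do. The module $H^0_{\mathfrak a}(S)$ is an ideal. In degree $r$, let $S$ have prime characteristic $p$ and put $\gamma=g_1\cdots g_r$. Then $H^r_{\mathfrak a}(S)=\varinjlim_eS/(g_1^{p^e},\dots,g_r^{p^e})$, where the class of $s$ at stage $e$ corresponds to the class of $s/\gamma^{p^e}$, so that the map from stage $e$ to stage $e'$ is multiplication by $\gamma^{p^{e'}-p^e}$. If the limit vanishes at $P$, then $u\gamma^{p^e-1}\in(g_1^{p^e},\dots,g_r^{p^e})$ for some $e$ and some $u\notin P$. Raising this one relation to the power $p^a$ shows that over $S_u$ the map from stage $a$ to stage $a+e$ is zero for every $a$, and so $H^r_{\mathfrak a}(S)_u=0$.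

This is the mechanism of the whole paper: a finite amount of vanishing spreads to a neighborhood, and Frobenius propagates it along the direct system. In intermediate degrees the argument needs Frobenius to respect kernels as well as cokernels, that is, to be flat. By Kunz's theorem this holds on a regular ring, that is, a ring whose localizations at primes are regular local rings. A \emph{complete intersection ring of codimension $c$} is a quotient $R/J$ of a regular ring $R$ by an ideal generated by a regular sequence of length $c$, and a \emph{hypersurface ring} is the case $c=1$. By a theorem of Katzman--Zhang and of Hochster--N\'u\~nez-Betancourt, the closed support problem has a positive answer for $R/fR$ when $R$ is regular of characteristic $p$ and $f$ is a nonzerodivisor. The question whether this generalizes to codimension $c\ge2$ is posed in \cite{CSP}. One would guess that it does, but induction on $c$ is not available, since $R/fR$ need not be regular.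

\begin{theorem}\label{thm:ci}
Let $R$ be a regular ring of prime characteristic $p$, let $J\subseteq R$ be generated by a regular sequence $h_1,\dots,h_c$, and let $S=R/J$. Then $\operatorname{Supp}H^i_{\mathfrak a}(S)$ is closed for all $i\ge0$ and all ideals $\mathfrak a\subseteq S$.
\end{theorem}

The complete intersection hypothesis cannot be dropped.

\begin{theorem}\label{thm:counter}
Let $k=\overline{\mathbb F}_p$. There are a finitely generated $k$-algebra $S$ that is a domain, so that $S=R/\mathfrak q$ with $R$ a polynomial ring over $k$ and $\mathfrak q$ prime, and an ideal $I\subseteq S$ such that $\operatorname{Supp}H^3_I(S)$ is not closed.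
\end{theorem}

Section~\ref{sec:systems} reduces Theorem~\ref{thm:ci} to a statement over the regular ring $R$, Theorem~\ref{thm:main}. Section~\ref{sec:small} works out small values of $c$ by hand, Sections~\ref{sec:tails} and~\ref{sec:rigid} give the proof, and Section~\ref{sec:ext} contains extensions. Section~\ref{sec:counter}, which is independent of the others, proves Theorem~\ref{thm:counter}.

\section{Frobenius systems and Koszul complexes}\label{sec:systems}

Complexes are graded cohomologically, and $X[1]^j=X^{j+1}$. The truncation $\tau^{\le m}X$ is the subcomplex $\cdots\to X^{m-1}\to\ker d^m\to0$. It has the cohomology of $X$ in degrees $\le m$ and none above, and $X/\tau^{\le m}X$ has the cohomology of $X$ in degrees $>m$ and none below.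

\subsection*{Koszul complexes}
For a sequence $h=h_1,\dots,h_c$ in a ring $R$ let $K(h)=\bigotimes_l(R\xrightarrow{h_l}R)$, with each factor in degrees $-1$ and $0$, and put $K(h;X)=K(h)\otimes_RX$ for a complex $X$. For a module $N$, $H^{-j}(K(h;N))$ is the Koszul homology $H_j(h;N)$. If $h$ is a regular sequence, then $K(h)\to R/(h)$ is a free resolution. The terms of $K(h)$ are free, so $K(h;-)$ preserves short exact sequences of complexes; it also commutes with localization and direct limits. For a single element $f$, the exact sequence $0\to X\to K(f;X)\to X[1]\to0$ has connecting maps $\pm f$, which gives exact sequences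
\begin{equation}\label{eq:ses}
0\to H^j(X)/fH^j(X)\to H^j(K(f;X))\to\bigl(0:_{H^{j+1}(X)}f\bigr)\to0 .
\end{equation}
Applying \eqref{eq:ses} once for each $h_l$, we obtain for every $n\in\mathbb Z$:
\begin{equation}\label{eq:range}
H^j(X)=0\text{ for }j\le n\quad\Longrightarrow\quad H^j(K(h;X))=0\text{ for }j\le n-c .
\end{equation}

\subsection*{The Frobenius functor}
From now on through Section~\ref{sec:rigid}, $R$ is a regular ring of characteristic $p$, and $F\colon R\to R$ is the Frobenius map $r\mapsto r^p$. For $a\ge0$ and $q=p^a$ let $F^{a*}M=R\otimes_{F^a,R}M$ be the base change along $F^a$, so that $rs^q\otimes m=r\otimes sm$. As a base change functor, $F^{a*}$ commutes with tensor products and direct limits, preserves finite generation, satisfies $F^{a*}F^{b*}=F^{(a+b)*}$, and sends a matrix $(r_{ij})$ between free modules to $(r_{ij}^q)$. Writing $h^q=h_1^q,\dots,h_c^q$, we get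
\begin{equation}\label{eq:FK}
F^{a*}K(h;X)=K(h^q;F^{a*}X).
\end{equation}
For $u\in R$ the ring $R_u$ is regular and $(F^{a*}M)_u=F^{a*}_{R_u}(M_u)$, because Frobenius commutes with the map $R\to R_u$. Finally, $F$ is flat by Kunz's theorem. Hence $F^{a*}$ is exact, and it commutes with cohomology and truncation.

\begin{definition}
A \emph{Frobenius system} $(G_e)_{e\ge0}$ over $R$ is given by a bounded complex $G_0$ of finitely generated $R$-modules and a morphism of complexes $G_0\to F^*G_0$. Its terms are $G_e=F^{e*}G_0$, its transition maps $G_e\to G_{e+1}$ are obtained by applying $F^{e*}$ to the given morphism, and its limit is $G_\infty=\varinjlim G_e$.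
\end{definition}

The point of the definition is that $F^{a*}$ carries $G_e\to G_{e'}$ to $G_{a+e}\to G_{a+e'}$. The properties of $F^{a*}$ show that $(\tau^{\le m}G_e)$ and $(H^j(G_e))$ are Frobenius systems with limits $\tau^{\le m}G_\infty$ and $H^j(G_\infty)$, that $((G_e)_u)$ is a Frobenius system over $R_u$, and that the tensor product $(G_e\otimes G'_e)$ of two Frobenius systems is one, with limit $G_\infty\otimes G'_\infty$.

\begin{example}\label{ex:cech}
For $g\in R$ let $\check K(g)=(R\xrightarrow{g}R)$ in degrees $0$ and $1$, and map it to $F^*\check K(g)=\check K(g^p)$ by $1$ in degree $0$ and by $g^{p-1}$ in degree $1$. The transition map $\check K(g^{p^e})\to\check K(g^{p^{e+1}})$ is then multiplication by $g^{p^{e+1}-p^e}$ in degree $1$, and $r\mapsto r/g^{p^e}$ identifies the limit with $(R\to R_g)$. For a sequence $g=g_1,\dots,g_r$, the tensor product of these systems has terms $\check K(g^{p^e})=\bigotimes_l\check K(g_l^{p^e})$ and limit $\check C(g;R)$.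
\end{example}

\begin{theorem}\label{thm:main}
Let $(G_e)$ be a Frobenius system over a regular ring $R$ of characteristic $p$, and let $h=h_1,\dots,h_c$ be any sequence in $R$. Then $\operatorname{Supp}_RH^i(K(h;G_\infty))$ is closed for every $i\in\mathbb Z$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:ci} from Theorem~\ref{thm:main}]
Let $I=(g_1,\dots,g_r)\subseteq R$ be the preimage of $\mathfrak a$. Since $h$ is a regular sequence, $K(h)\to S$ is a quasi-isomorphism, and it remains one after tensoring with the bounded complex of flat modules $\check C(g;R)$. Hence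
\begin{equation}\label{eq:lc}
H^i_{\mathfrak a}(S)=H^i\bigl(S\otimes_R\check C(g;R)\bigr)\cong H^i\bigl(K(h;\check C(g;R))\bigr).
\end{equation}
Apply Theorem~\ref{thm:main} to Example~\ref{ex:cech}, and identify $\operatorname{Spec}S$ with $V(J)$.
\end{proof}

\section{Sequences of length zero, one and two}\label{sec:small}

All arguments start from the following observation. Let $(M_e)$ be a direct system of finitely generated modules whose limit vanishes at a prime $P$. For each $e$, the finitely many generators of $(M_e)_P$ die at some stage $e'>e$. The image of $M_e\to M_{e'}$ is finitely generated and vanishes at $P$, so it vanishes after inverting some $u\notin P$. We call this \emph{spreading out}. After replacing $R$ by $R_u$ we may assume that $M_e\to M_{e'}$ is zero, and the goal is to find $e_*$ such that $M_a\to M_{a+e_*}$ is zero for \emph{all} $a$, which forces the limit to vanish.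

\subsection*{The case $c=0$}
Put $N_e=H^i(G_e)$, a Frobenius system of modules. If $(N_\infty)_P=0$, spread out to make some $N_0\to N_e$ zero. Applying $F^{a*}$ shows that $N_a\to N_{a+e}$ is zero for all $a$.

\subsection*{The case $c=1$}
By \eqref{eq:ses}, the support of $H^i(K(h;G_\infty))$ is the union of the supports of $H^i(G_\infty)/hH^i(G_\infty)$ and $(0:_{H^{i+1}(G_\infty)}h)$. So it suffices to treat $N_\infty/hN_\infty$ and $(0:_{N_\infty}h)$ for a Frobenius system $(N_e)$ of modules. If $N_0/hN_0\to N_e/hN_e$ is zero, then so is its pullback $N_a/h^qN_a\to N_{a+e}/h^qN_{a+e}$, where $q=p^a$; thus $N_a$ maps into $h^qN_{a+e}\subseteq hN_{a+e}$. If $(0:_{N_0}h)\to(0:_{N_e}h)$ is zero, then so is its pullback $(0:_{N_a}h^q)\to(0:_{N_{a+e}}h^q)$, and $(0:_{N_a}h)\subseteq(0:_{N_a}h^q)$. This proves Theorem~\ref{thm:main} for $c=1$, and so recovers the hypersurface theorem.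

The difficulty is already visible. By \eqref{eq:FK}, Frobenius turns information about $h$ into information about $h^q$, and we must return to $h$ at a cost that does not depend on $q$. At the two ends of a Koszul complex this is free. In the middle it is not.

\subsection*{The case $c=2$, middle homology}
For a module $N$, the group $H_1(h_1,h_2;N)$ consists of the cycles $(x_1,x_2)\in N^2$ with $h_1x_1+h_2x_2=0$, modulo the boundaries $(-h_2z,h_1z)$.

\begin{example}\label{ex:onestep}
A map can vanish on $H_0(h^q;-)$ and $H_1(h^q;-)$ but not on $H_1(h;-)$. Let $R=k[x,y]$, $h=x,y$, $q\ge2$, and let $\varphi\colon R/(x)\to R/(x^q,xy^q)$ be multiplication by $y^q$. It vanishes on $H_0(h^q;-)$, as its image lies in the ideal generated by $y^q$. The cycles for $h^q$ on $R/(x)$ are the pairs $(b,0)$, and $(y^qb,0)$ is the boundary of $-b$. Now $(1,0)$ is a cycle for $h$. If its image $(y^q,0)$ were a boundary $(-yz,xz)$, then $xz\in(x^q,xy^q)$ would give $z\in(x^{q-1},y^q)$, and then $y^q\in(x,y^{q+1})$, which is false.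
\end{example}

Two maps in a row do suffice.

\begin{lemma}\label{lem:two}
Let $N\to N'\to N''$ be maps of modules and $q\ge1$. If the first map vanishes on $H_0(h_1^q,h_2^q;-)$ and the second on $H_1(h_1^q,h_2^q;-)$, then the composite vanishes on $H_1(h_1,h_2;-)$.
\end{lemma}

\begin{proof}
Let $(x_1,x_2)$ be a cycle in $N^2$, and denote the images of elements by the same letters. In $N'$ we can write $x_l=h_1^qa_l+h_2^qb_l$. Substituting in $h_1x_1+h_2x_2=0$ gives
\[
h_1^q(h_1a_1+h_2a_2)+h_2^q(h_1b_1+h_2b_2)=0,
\]
a cycle for $h^q$. So in $N''$ there is $z$ with $h_1a_1+h_2a_2=-h_2^qz$ and $h_1b_1+h_2b_2=h_1^qz$. Put $y=h_1^{q-1}h_2^{q-1}z+h_1^{q-1}a_2-h_2^{q-1}b_1$. Then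
\begin{align*}
x_1&=h_1^{q-1}(-h_2^qz-h_2a_2)+h_2^qb_1=-h_2y,\\
x_2&=h_1^qa_2+h_2^{q-1}(h_1^qz-h_1b_1)=h_1y.\qedhere
\end{align*}
\end{proof}

To use the lemma for a Frobenius system $(N_e)$ of modules with $H_1(h;N_\infty)_P=0$, we also need $H_0(h;N_\infty)_P=0$. Say that $f$ acts \emph{locally nilpotently} on a module $M$ if every element of $M$ is killed by a power of $f$; equivalently, $M_f=0$. Suppose that $h_2$ acts locally nilpotently on $N_\infty$, as it does on $H^j_I(R)$ when $h_2\in I$. By \eqref{eq:ses} for $X=K(h_1;N_\infty)$ and $j=-1$, the element $h_2$ acts injectively on $(N_\infty/h_1N_\infty)_P$. An injective locally nilpotent map lives only on the zero module, so $(N_\infty/h_1N_\infty)_P=0$ and its quotient $H_0(h;N_\infty)_P$ vanishes. Now spread out twice, to make $N_0\to N_{e_1}$ zero on $H_0(h;-)$ and $N_{e_1}\to N_{e_2}$ zero on $H_1(h;-)$. Applying $F^{a*}$ and Lemma~\ref{lem:two} to $N_a\to N_{a+e_1}\to N_{a+e_2}$ shows that $H_1(h;N_a)\to H_1(h;N_{a+e_2})$ is zero for all $a$.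

The general proof has the same two parts. Vanishing in all degrees $\ge i$ passes from $h^q$ to $h$ at the cost of one step per degree (Section~\ref{sec:tails}), and local nilpotence upgrades vanishing in degree $i$ to vanishing in all degrees $\ge i$ (Section~\ref{sec:rigid}).

\section{Vanishing in all large degrees is an open condition}\label{sec:tails}

The reason behind Lemma~\ref{lem:two} is that $K(h;N)$ is obtained from $K(h^q;N)$ by a derived tensor product, and such a functor can only move cohomology to lower degrees. We recall what we need about the derived category $D^-(B)$ of bounded above complexes over a ring $B$. Write $D^{\le\ell}$ for the objects with $H^j=0$ for $j>\ell$. An object $\Gamma\in D^{\le\ell}$ is isomorphic to a complex $P$ of projectives with $P^j=0$ for $j>\ell$; morphisms $\Gamma\to\Gamma'$ are homotopy classes of chain maps $P\to\Gamma'$; and $C\otimes^L_B\Gamma=C\otimes_BP$ for a module $C$, so that $C\otimes^L_B-$ preserves $D^{\le\ell}$. The truncation $\tau^{\le\ell}$ is a functor on $D^-(B)$ with a natural map to the identity. For $\Gamma'\in D^{\le\ell}$ there is an exact triangle $\tau^{\le\ell-1}\Gamma'\to\Gamma'\to H^\ell(\Gamma')[-\ell]\to$,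 and $\operatorname{Hom}(\Gamma,-)$ turns exact triangles into long exact sequences.

\begin{lemma}\label{lem:ghost}
Let $B$ be a ring, $m\in\mathbb Z$, $w\ge0$, and let $\Gamma^0\to\Gamma^1\to\dots\to\Gamma^w$ be morphisms in $D^-(B)$. Assume that $H^j(\Gamma^s)=0$ for $j\ge m+w$ and all $s$, and that each $\Gamma^s\to\Gamma^{s+1}$ induces zero on $H^j$ for all $j\ge m$. Then for every $B$-module $C$ the composite $C\otimes^L_B\Gamma^0\to C\otimes^L_B\Gamma^w$ induces zero on $H^j$ for all $j\ge m$.
\end{lemma}

\begin{proof}
First let $\Gamma,\Gamma'\in D^{\le\ell}$, and let $\varphi\colon\Gamma\to\Gamma'$ induce zero on $H^\ell$. We claim that $\varphi$ factors through $\tau^{\le\ell-1}\Gamma'$. Represent $\Gamma$ by $P$ as above and put $H=H^\ell(\Gamma')$. A chain map $P\to H[-\ell]$ is a homomorphism $P^\ell\to H$ that kills $d(P^{\ell-1})$, that is, a homomorphism $H^\ell(\Gamma)\to H$. For the composite $\Gamma\to\Gamma'\to H[-\ell]$ this homomorphism is $H^\ell(\varphi)=0$. So the composite is zero, and the triangle gives the claim.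

We show by induction on $s$ that $\Gamma^0\to\Gamma^s$ factors through $\tau^{\le m+w-1-s}\Gamma^s$. For $s=0$ this holds because $\Gamma^0\in D^{\le m+w-1}$. Let $s<w$ and $\ell=m+w-1-s\ge m$. The map $\tau^{\le\ell}\Gamma^s\to\tau^{\le\ell}\Gamma^{s+1}$ induces zero on $H^\ell$, so by the claim it factors through $\tau^{\le\ell-1}\Gamma^{s+1}$, and therefore so does $\Gamma^0\to\Gamma^{s+1}$. For $s=w$ we find that $C\otimes^L_B\Gamma^0\to C\otimes^L_B\Gamma^w$ factors through $C\otimes^L_B\tau^{\le m-1}\Gamma^w\in D^{\le m-1}$.
\end{proof}

To apply the lemma we need a ring $B$ over which $K(h^q;N)$ is defined and a module $C$ with $C\otimes_B^LK(h^q;N)\simeq K(h;N)$. If $h$ is a regular sequence, $B=R/(h^q)$ and $C=R/(h)$ work. For an arbitrary sequence we pass to the universal case. Let $\Lambda=\mathbb F_p[t_1,\dots,t_c]$ act through $t_l\mapsto h_l$, and let $\Lambda_q=\Lambda/(t_1^q,\dots,t_c^q)$, so that $\Lambda_1=\mathbb F_p$. The $R$-module structure is lost, but it is not needed to decide whether a map is zero. Let $N$ be a bounded complex of $R$-modules and $P\to N$ a resolution by a bounded above complex of projective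 $\Lambda$-modules. Since $t^q$ is a regular sequence in $\Lambda$, the Koszul complex $K(t^q)$ is a finite free resolution of $\Lambda_q$, and both maps
\[
\Lambda_q\otimes_\Lambda P\longleftarrow K(t^q)\otimes_\Lambda P\longrightarrow K(t^q)\otimes_\Lambda N=K(h^q;N)
\]
are quasi-isomorphisms. Moreover $\Lambda_q\otimes_\Lambda P$ consists of projective $\Lambda_q$-modules, and $\mathbb F_p\otimes_{\Lambda_q}(\Lambda_q\otimes_\Lambda P)=\Lambda_1\otimes_\Lambda P$. Hence, naturally in $N$,
\begin{equation}\label{eq:lambda}
H^j\bigl(\Lambda_q\otimes^L_\Lambda N\bigr)\cong H^j(K(h^q;N)),\qquad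
H^j\bigl(\mathbb F_p\otimes^L_{\Lambda_q}(\Lambda_q\otimes^L_\Lambda N)\bigr)\cong H^j(K(h;N)).
\end{equation}

\begin{proposition}\label{prop:tail}
Let $(N_e)$ be a Frobenius system, $h$ a sequence in $R$, and $m\in\mathbb Z$. Then $\bigcup_{j\ge m}\operatorname{Supp}H^j(K(h;N_\infty))$ is closed.
\end{proposition}

\begin{proof}
Choose $w\ge1$ such that $N_0$ is zero in degrees $\ge m+w$. Then so are all complexes $K(h^q;N_e)$. Let $P$ be a prime with $H^j(K(h;N_\infty))_P=0$ for all $j\ge m$. The modules $H^j(K(h;N_e))$ are finitely generated with direct limit $H^j(K(h;N_\infty))$. Spreading out repeatedly, we find $0=e_0<e_1<\dots<e_w$ and $u\notin P$ such that the finitely many maps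
\[
H^j(K(h;N_{e_s}))\to H^j(K(h;N_{e_{s+1}}))\qquad(0\le s<w,\ m\le j<m+w)
\]
vanish after inverting $u$. Replace $R$ by $R_u$; it suffices to show that now $H^j(K(h;N_\infty))=0$ for $j\ge m$.

Let $a\ge0$ and $q=p^a$. Applying the exact functor $F^{a*}$ and using \eqref{eq:FK}, we see that the maps $H^j(K(h^q;N_{a+e_s}))\to H^j(K(h^q;N_{a+e_{s+1}}))$ are zero for $j\ge m$. By the first isomorphism in \eqref{eq:lambda}, the hypotheses of Lemma~\ref{lem:ghost} hold for $B=\Lambda_q$ and $\Gamma^s=\Lambda_q\otimes^L_\Lambda N_{a+e_s}$. Taking $C=\mathbb F_p$ and using the second isomorphism, we conclude that $H^j(K(h;N_a))\to H^j(K(h;N_{a+e_w}))$ is zero for $j\ge m$. The ring $B$ depends on $a$, but $e_w$ does not, so the limit vanishes.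
\end{proof}

\section{Rigidity and the proof of Theorem~\ref{thm:main}}\label{sec:rigid}

It remains to express the support in the single degree $i$ as a union of the kind in Proposition~\ref{prop:tail}.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $M$ be a complex of modules over a ring, let $h=h_1,\dots,h_c$ be a sequence such that every $h_l$ acts locally nilpotently on every $H^j(M)$, and suppose that $H^i(K(h;M))=0$.
\begin{enumerate}
\item[(a)] We have $H^{i+c}(M)=0$.
\item[(b)] If $H^j(M)=0$ for all $j>i+c$, then $H^j(K(h;M))=0$ for all $j\ge i$.
\end{enumerate}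
\end{lemma}

\begin{proof}
Put $K_s=K(h_1,\dots,h_s;M)$, so that $K_0=M$, $K_c=K(h;M)$ and $K_s\cong K(h_s;K_{s-1})$. Local nilpotence passes to submodules, quotients and extensions, so by \eqref{eq:ses} and induction on $s$ every $h_l$ acts locally nilpotently on every $H^j(K_s)$. If $s\ge1$ and $H^j(K_s)=0$, then by \eqref{eq:ses} the locally nilpotent action of $h_s$ on $H^{j+1}(K_{s-1})$ is injective, so $H^{j+1}(K_{s-1})=0$. Starting from $(j,s)=(i,c)$ we obtain
\begin{equation}\label{eq:diag}
H^{i+c-s}(K_s)=0\qquad(0\le s\le c),
\end{equation}
and $s=0$ is (a). For (b) we show by induction on $s$ that $H^j(K_s)=0$ for all $j\ge i+c-s$. The case $j=i+c-s$ is \eqref{eq:diag}. Let $j>i+c-s$. For $s=0$ use the hypothesis of (b). For $s\ge1$ we have $j\ge i+c-(s-1)$, so $H^j(K_{s-1})$ and $H^{j+1}(K_{s-1})$ vanish by induction, and \eqref{eq:ses} gives $H^j(K_s)=0$.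
\end{proof}

Both parts fail without local nilpotence: take $M=R$, $c=1$, $i=-1$, and $h_1$ a nonzerodivisor that is not a unit. A general Frobenius system satisfies neither the nilpotence hypothesis nor the hypothesis of (b). The proof below arranges both without changing $H^i(K(h;G_\infty))$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Step 1: local nilpotence.} Let $G'_e=\check K(h^{p^e})\otimes G_e$ be the tensor product of $(G_e)$ with the system of Example~\ref{ex:cech} for the sequence $h$. Its limit is $G'_\infty=\check C(h;R)\otimes G_\infty$. The complex $R_{h_l}\otimes\check C(h_l;R)=(R_{h_l}\xrightarrow{1}R_{h_l})$ is contractible, so $(G'_\infty)_{h_l}$ is acyclic; that is, each $h_l$ acts locally nilpotently on the cohomology of $G'_\infty$. For $f\in R$ and a complex $X$, the sequence $0\to R_f[-1]\to\check C(f;R)\to R\to0$ is split in each degree, so it yields an exact sequence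
\[
0\to K(f;R_f[-1]\otimes X)\to K(f;\check C(f;R)\otimes X)\to K(f;X)\to0 .
\]
The left term is acyclic by \eqref{eq:ses}, because $f$ acts bijectively on the cohomology of $R_f[-1]\otimes X$. Apply this for $f=h_1,\dots,h_c$ in turn, with $X$ the tensor product of all remaining factors, to remove the factors $\check C(h_l;R)$ one at a time. The result is a quasi-isomorphism $K(h;G'_\infty)\to K(h;G_\infty)$. So we may replace $(G_e)$ by $(G'_e)$ and assume that every $h_l$ acts locally nilpotently on every $H^j(G_\infty)$. (For the system in \eqref{eq:lc} this holds from the start, since $h_l\in I$.)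

\emph{Step 2: truncation.} Let $N_e=\tau^{\le i+c}G_e$, a Frobenius system with limit $N_\infty=\tau^{\le i+c}G_\infty$. The quotient $G_\infty/N_\infty$ has no cohomology in degrees $\le i+c$, so $K(h;G_\infty/N_\infty)$ has none in degrees $\le i$ by \eqref{eq:range}. The long exact sequence gives $H^i(K(h;N_\infty))\cong H^i(K(h;G_\infty))$.

\emph{Step 3: rigidity.} Each $H^j(N_\infty)$ is $H^j(G_\infty)$ or $0$, and it is $0$ for $j>i+c$. So Lemma~\ref{lem:rigid}(b) applies to $(N_\infty)_P$ over $R_P$ for every prime $P$ with $H^i(K(h;N_\infty))_P=0$. With Step 2 this gives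
\[
\operatorname{Supp}H^i(K(h;G_\infty))=\operatorname{Supp}H^i(K(h;N_\infty))=\bigcup_{j\ge i}\operatorname{Supp}H^j(K(h;N_\infty)),
\]
and the right side is closed by Proposition~\ref{prop:tail}.
\end{proof}

\begin{remark}\label{rem:hyp}
Regularity of $R$ is used only through the exactness of $F^{a*}$, and finite generation of $G_0$ only for spreading out. That $h$ is a regular sequence is used only in \eqref{eq:lc}. To see what this buys, let $R$ be a polynomial ring over a field, $J$ any ideal, and replace $K(h)$ by a finite resolution $\Pi$ of $R/J$ by finitely generated projective modules, of length $c$. Then \eqref{eq:lc} holds with $\Pi$ in place of $K(h)$. So does \eqref{eq:range}, by filtering $\Pi$ by its terms, and hence Step 2. So does Proposition~\ref{prop:tail}: the complex $F^{a*}\Pi$ resolves $B=F^{a*}(R/J)=R/(r^q:r\in J)$, and one applies Lemma~\ref{lem:ghost} to $B\otimes^L_RN_{a+e_s}$ with $C=R/J$. In the example of Theorem~\ref{thm:counter} it is therefore rigidity that fails; its proof uses that $K(h)$ is built from one element at a time.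
\end{remark}

\section{Extensions}\label{sec:ext}

In the situation of Theorem~\ref{thm:ci} the support splits into two pieces. For $I=(g_1,\dots,g_r)\subseteq R$ let $R\Gamma_I(R)$ be the object of the derived category represented by $\check C(g;R)$, and write $\tau^{<n}=\tau^{\le n-1}$ and $H^i_I(S)=H^i_{IS}(S)$.

\begin{proposition}\label{prop:formula}
Let $R$, $J=(h_1,\dots,h_c)$ and $S$ be as in Theorem~\ref{thm:ci}, and let $I\supseteq J$. Then
\[
\operatorname{Supp}H^i_I(S)=\operatorname{Supp}H^{i+c}_I(R)\ \cup\ \operatorname{Supp}H^i\bigl(S\otimes^L_R\tau^{<i+c}R\Gamma_I(R)\bigr).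
\]
In particular, $H^i_I(S)_P=0$ implies $H^{i+c}_I(R)_P=0$.
\end{proposition}

\begin{proof}
Put $X=\check C(g;R)$, $n=i+c$ and $X'=\tau^{<n}X$. Since $K(h)$ is a finite free resolution of $S$, the last module in the formula is $H^i(K(h;X'))$, and $H^i_I(S)\cong H^i(K(h;X))$ by \eqref{eq:lc}. As $h_l\in I$, Lemma~\ref{lem:rigid}(a) applies to each localization $X_P$ and shows that $\operatorname{Supp}H^n_I(R)\subseteq\operatorname{Supp}H^i_I(S)$. The complex $X/X'$ has no cohomology in degrees $\le n-1$, so $H^{i-1}(K(h;X/X'))=0$ by \eqref{eq:range}, and $H^i(K(h;X'))\to H^i(K(h;X))$ is injective. This proves ``$\supseteq$''. If $H^n_I(R)_P=0$, then $(X/X')_P$ has no cohomology in degrees $\le n$, so $H^i(K(h;X/X'))_P=0$ and the injection is bijective at $P$. This proves ``$\subseteq$''.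
\end{proof}

An $F$-finite module in the sense of Lyubeznik is, as an $R$-module, the limit $M=\varinjlim F^{e*}N$ defined by a \emph{generating morphism} $N\to F^*N$ with $N$ finitely generated. This is a Frobenius system concentrated in degree $0$, so Theorem~\ref{thm:main} specializes as follows.

\begin{corollary}
Let $M$ be an $F$-finite module over a regular ring $R$ of characteristic $p$. Then $H_j(h;M)$ has closed support for every $j$ and every finite sequence $h$ in $R$, regular or not.
\end{corollary}

\begin{corollary}
Let $S$ be a ring satisfying one of the following conditions.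
\begin{enumerate}
\item[(a)] $\operatorname{Spec}S$ is covered by open sets $\operatorname{Spec}S_{s_\nu}$ such that each $S_{s_\nu}$ is a quotient of a regular ring of characteristic $p$ by a regular sequence.
\item[(b)] $S$ is local of characteristic $p$, and its completion $\widehat S$ is a quotient of a regular local ring by a regular sequence.
\end{enumerate}
Then $\operatorname{Supp}H^i_{\mathfrak a}(S)$ is closed for all $i\ge0$ and all ideals $\mathfrak a\subseteq S$.
\end{corollary}

\begin{proof}
(a) The support meets $\operatorname{Spec}S_{s_\nu}$ in the support of $H^i_{\mathfrak aS_{s_\nu}}(S_{s_\nu})$, which is closed there by Theorem~\ref{thm:ci}, and closedness can be tested on an open cover.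

(b) The regular local ring in the hypothesis is not assumed to have characteristic $p$, so we change the presentation. By Cohen's structure theorem $\widehat S=k[[x_1,\dots,x_e]]/\mathfrak b$ with $k$ a field of characteristic $p$, and $\mathfrak b$ is generated by a regular sequence by \cite[Theorem 2.3.3]{BH}. Put $M=H^i_{\mathfrak a}(S)$ and $Z=\operatorname{Supp}M$. By Theorem~\ref{thm:ci}, the module $M\otimes_S\widehat S=H^i_{\mathfrak a\widehat S}(\widehat S)$ has closed support $\widehat Z$. If $Q\subseteq\widehat S$ is a prime over $\mathfrak p\subseteq S$, then $S_{\mathfrak p}\to\widehat S_Q$ is faithfully flat and $(M\otimes\widehat S)_Q=M_{\mathfrak p}\otimes_{S_{\mathfrak p}}\widehat S_Q$. Hence $\widehat Z$ is the preimage of $Z$, and it maps onto $Z$ because $\operatorname{Spec}\widehat S\to\operatorname{Spec}S$ is surjective. Let $\mathfrak p$ be a minimal element of $Z$. Choose $Q\in\widehat Z$ over $\mathfrak p$ and a minimal element $Q_0\subseteq Q$ of $\widehat Z$. Then $Q_0\cap S$ lies in $Z$ and is contained in $\mathfrak p$, so it equals $\mathfrak p$. Since $\widehat Z$ has finitely many minimal elements,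 so does $Z$, and $Z$ is closed by Section~\ref{sec:intro}.
\end{proof}

\section{A domain with non-closed support}\label{sec:counter}

We imitate $\bigoplus_\ell\mathbb Z/\ell$. Over an affine curve $\operatorname{Spec}A$ we find finitely generated torsion modules $Q_i$ whose supports together fill all closed points. We then realize a direct sum of the $Q_i$ as $H^2(U,\mathcal O_U)$ for a scheme $U$ that is open in an affine scheme $\operatorname{Spec}S$, and such a group is a local cohomology module of $S$.

\subsection*{A family of line bundles of degree zero}
We recall four facts about an elliptic curve $E$ with origin $o$ over a field $\kappa$. The map $t\mapsto\mathcal O_E(t-o)$ is an injective homomorphism $E(\kappa)\to\operatorname{Pic}E$. A line bundle $\mathcal F$ of degree $d$ has $h^0(\mathcal F)-h^1(\mathcal F)=d$ and $h^1(\mathcal F)=h^0(\mathcal F^{-1})$; thus $h^1=0$ if $d>0$, $h^0=0$ if $d<0$, and for $d=0$ we have $h^1=h^0\ne0$ exactly when $\mathcal F$ is trivial. Multiplication by an integer $i\ne0$ is a nonconstant morphism $E\to E$. The bundle $\mathcal O_E(3o)$ defines a closed embedding $E\subseteq\mathbb P^2_\kappa$.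

Let $k=\overline{\mathbb F}_p$, let $E$ be an elliptic curve over $k$, let $Y=\operatorname{Spec}A\subseteq E$ be a nonempty affine open subset with generic point $\eta$ and function field $L=\operatorname{Frac}A$, and let $X=E\times_kY$. The graph $\Delta=\{(t,t)\}$ of the inclusion $Y\subseteq E$ and $\Delta_o=\{o\}\times Y$ are sections of $X\to Y$. Put
\[
\mathcal L=\mathcal O_X(\Delta-\Delta_o),\qquad\mathcal H=\mathcal O_X(\Delta_o).
\]
A point $t\in Y$, closed or generic, is a rational point of the fiber $E_t=E\times_k\kappa(t)$, and $\mathcal L_t=\mathcal O(t-o)$, $\mathcal H_t=\mathcal O(o)$. So $\mathcal L_t^i$ is trivial if and only if $it=o$. Every closed point $t$ is torsion, because it lies in the finite group of points over some finite field; this is the only use of $k=\overline{\mathbb F}_p$. The point $\eta$ is not torsion, because multiplication by $i\ne0$ is not constant on $Y$.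

\begin{lemma}\label{lem:coh}
Quasi-coherent sheaves on $X$ have no cohomology in degrees $\ge2$. For $a\in\mathbb Z$, $m>0$ and $i\ge2$:
\begin{enumerate}
\item[(a)] $Q_i=H^1(X,\mathcal L^{-i})$ is a finitely generated $A$-module whose support is the set of closed points $t\in Y$ with $it=o$;
\item[(b)] $H^1(X,\mathcal L^a\otimes\mathcal H^m)=0$;
\item[(c)] $H^0(X,\mathcal L^a\otimes\mathcal H^{-m})=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Cover $E$ by two affine open sets, the complements of two distinct points. Their products with $Y$ cover $X$, so cohomology is computed by a \v Cech complex with two terms. This gives the first assertion. It also shows that $H^1$ is a cokernel, whence $H^1(X,\mathcal F)\otimes_A\kappa(t)=H^1(E_t,\mathcal F_t)$ for every line bundle $\mathcal F$ and every $t\in Y$. The module $H^1(X,\mathcal F)$ is finitely generated since $X$ is projective over $A$, so by Nakayama's lemma its support is $\{t:h^1(\mathcal F_t)\ne0\}$. For $\mathcal F=\mathcal L^{-i}$ this is the set in (a); for $\mathcal F=\mathcal L^a\otimes\mathcal H^m$ it is empty, since the degree on fibers is $m>0$. For (c), $H^0(X,\mathcal F)$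 is torsion-free over $A$ because $X$ is integral and dominates $Y$, so it embeds in $H^0(X,\mathcal F)\otimes_AL=H^0(E_\eta,\mathcal F_\eta)$, which is zero in degree $-m<0$.
\end{proof}

\subsection*{The scheme $U$}
To collect the powers of $\mathcal L$ we pass to a vector bundle, whose functions are sums of such powers. The trivial power must be avoided, since $H^1(X,\mathcal O_X)$ is nonzero at $\eta$. Removing the zero section of a bundle of rank two does this: $H^1(\mathbb A^2\setminus0,\mathcal O)$ involves only monomials with both exponents negative. To make the result open in an affine scheme we need the positivity of $\mathcal H$, so we add variables $y_j$ attached to $\mathcal H$ and remove their zero locus too. This creates negative powers of $\mathcal H$, whose $H^1$ is also nonzero at $\eta$. With three variables these powers first appear in relative degree two, where only their $H^0$ contributes to $H^2$.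

Let
\[
\pi\colon V=\operatorname{Spec}_X\operatorname{Sym}\bigl(\mathcal Lx_1\oplus\mathcal Lx_2\oplus\mathcal Hy_1\oplus\mathcal Hy_2\oplus\mathcal Hy_3\bigr)\to X .
\]
For $\alpha\in\mathbb Z^2$ and $\beta\in\mathbb Z^3$ let $|\alpha|$, $|\beta|$ be the sums of the entries, and put $\mathcal F_{\alpha,\beta}=\mathcal L^{|\alpha|}\otimes\mathcal H^{|\beta|}$. An inequality such as $\alpha<0$ is meant for every entry. Then $\pi_*\mathcal O_V=\bigoplus_{\alpha,\beta\ge0}\mathcal F_{\alpha,\beta}\,x^\alpha y^\beta$. Let $D(x_i)\subseteq V$ be the complement of the divisor defined by the ideal generated by $\mathcal Lx_i$, define $D(y_j)$ in the same way with $\mathcal Hy_j$, and put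
\[
U=\bigcup_{i,j}D(x_i)\cap D(y_j).
\]
Over an open set $W\subseteq X$ on which $\mathcal L$ and $\mathcal H$ are trivial, $U$ is $W\times_kU_0$ with $U_0=(\mathbb A^2\setminus0)\times_k(\mathbb A^3\setminus0)$. As an open subscheme of a vector bundle over $X$, the scheme $U$ is integral, separated and of finite type over $A$.

\begin{lemma}\label{lem:H2}
There is an isomorphism of $A$-modules $H^2(U,\mathcal O_U)\cong\bigoplus_{i\ge2}Q_i^{\oplus(i-1)}$.
\end{lemma}

\begin{proof}
Let $\rho=\pi|_U$. All intersections of the six sets $D(x_i)\cap D(y_j)$ are affine over $X$, so the sheaves $R^b\rho_*\mathcal O_U$ are the cohomology sheaves of the relative \v Cech complex of this cover. The direct image of the structure sheaf of an intersection is the sum of the $\mathcal F_{\alpha,\beta}\,x^\alpha y^\beta$ in which negative exponents are allowed exactly for the inverted variables, and the differentials are signed inclusions. Hence the part of weight $(\alpha,\beta)$ is $C_{\alpha,\beta}\otimes_k\mathcal F_{\alpha,\beta}$, where $C_{\alpha,\beta}$ is the part of the same weight in the \v Cech complex of $\mathcal O_{U_0}$ for the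 corresponding cover of $U_0$. For $n\ge2$ the cohomology of $\mathcal O$ on $\mathbb A^n\setminus0$ has as a basis the monomials with all exponents $\ge0$, in degree $0$, and the monomials with all exponents $<0$, in degree $n-1$. By the K\"unneth formula, which respects weights,
\[
R^1\rho_*\mathcal O_U=\bigoplus_{\alpha<0,\ \beta\ge0}\mathcal F_{\alpha,\beta},\qquad
R^2\rho_*\mathcal O_U=\bigoplus_{\alpha\ge0,\ \beta<0}\mathcal F_{\alpha,\beta}.
\]
By Lemma~\ref{lem:coh} the Leray spectral sequence $H^a(X,R^b\rho_*\mathcal O_U)\Rightarrow H^{a+b}(U,\mathcal O_U)$ has only the columns $a=0,1$, so there is an exact sequence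
\[
0\to H^1(X,R^1\rho_*\mathcal O_U)\to H^2(U,\mathcal O_U)\to H^0(X,R^2\rho_*\mathcal O_U)\to0 .
\]
Cohomology on $X$ commutes with direct sums. The right term vanishes by Lemma~\ref{lem:coh}(c). In the left term the summands with $|\beta|>0$ vanish by Lemma~\ref{lem:coh}(b). What remains are the summands with $\beta=0$, and there are $i-1$ vectors $\alpha<0$ with $|\alpha|=-i$.
\end{proof}

\begin{lemma}\label{lem:affine}
There are a finitely generated $A$-algebra $S$ that is a domain and an ideal $I\subseteq S$ such that $U\cong\operatorname{Spec}S\setminus V(I)$ over $A$ and $H^3_I(S)\cong H^2(U,\mathcal O_U)$.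
\end{lemma}

\begin{proof}
We have $\mathcal L\otimes\mathcal H=\mathcal O_X(\Delta)$, and the automorphism $(e,t)\mapsto(e-t,t)$ of $X$ over $Y$ carries $\Delta$ to $\Delta_o$. Composing it with the embedding $E\times Y\subseteq\mathbb P^2_A$ defined by $\mathcal H^3$, we obtain a closed embedding $X\to\mathbb P^2_A$ under which $\mathcal O(1)$ pulls back to $(\mathcal L\otimes\mathcal H)^3$. The three coordinates give sections $s_0,s_1,s_2$ of $(\mathcal L\otimes\mathcal H)^3$ whose nonvanishing loci $X_{s_l}$ are affine and cover $X$. The element $f=s_lx_i^3y_j^3$ is a global function on $V$, and local trivializations show that its nonvanishing locus is $\pi^{-1}(X_{s_l})\cap D(x_i)\cap D(y_j)$. This set is contained in $U$, and it is a principal open subset of the affine scheme $\pi^{-1}(X_{s_l})$. Enumerate these functions as $f_1,\dots,f_N$. Then the nonvanishing loci $U_{f_\nu}$ are affine, of finite type over $A$, and cover $U$.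

Let $\Gamma=\Gamma(U,\mathcal O_U)$, a domain that we do not assume to be Noetherian. Since $U$ is quasi-compact and separated, $\Gamma(U_{f_\nu},\mathcal O_U)=\Gamma_{f_\nu}$. Clearing denominators, choose finitely many $b_\mu\in\Gamma$ such that for each $\nu$ the $b_\mu$ and $1/f_\nu$ generate $\Gamma_{f_\nu}$ over $A$. Let $S\subseteq\Gamma$ be the $A$-subalgebra generated by all $f_\nu$ and $b_\mu$, and let $I=(f_1,\dots,f_N)\subseteq S$. Then $S_{f_\nu}=\Gamma_{f_\nu}$. Under the morphism $U\to\operatorname{Spec}S$ the preimage of $\operatorname{Spec}S_{f_\nu}$ is $U_{f_\nu}$, which maps isomorphically onto it. Thus $U\cong\operatorname{Spec}S\setminus V(I)$. Finally, the part of $\check C(f;S)$ in degrees $\ge1$ is the \v Cech complex of $\mathcal O_U$ for the affine cover $(U_{f_\nu})$, shifted by one degree, which gives $H^3_I(S)\cong H^2(U,\mathcal O_U)$.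
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $S$ and $I$ from Lemma~\ref{lem:affine}; the ring $S$ is finitely generated over $k$ because $A$ is. Let $M=H^3_I(S)$ and $\Sigma=\operatorname{Supp}_SM$. We determine the image of $\Sigma$ in $Y$.

By Lemmas~\ref{lem:H2} and~\ref{lem:coh}(a), $M\otimes_AL=0$. If a prime $\mathfrak P$ of $S$ lies over $\eta$, then $M_{\mathfrak P}$ is a localization of $M\otimes_AL$, so $\mathfrak P\notin\Sigma$. Let $t\in Y$ be a closed point with maximal ideal $\mathfrak m_t$, and choose $i\ge2$ divisible by the order of $t$. Then $\mathfrak m_t$ is minimal in the support of the finitely generated module $Q_i$, hence an associated prime, so some $z\ne0$ in $Q_i\subseteq M$ is killed by $\mathfrak m_t$. A prime $\mathfrak P$ of $S$ containing the proper ideal $\operatorname{ann}_S(z)$ lies in $\Sigma$ and contains $\mathfrak m_tS$, so it lies over $t$. The image of $\Sigma$ is therefore the infinite set of all closed points of $Y$.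

Suppose that $\Sigma$ is closed, with minimal elements $\mathfrak P_1,\dots,\mathfrak P_n$. Each $\mathfrak P_\lambda$ lies over a closed point $t_\lambda$, and then so does every prime containing it. So the image of $\Sigma=\bigcup_\lambda V(\mathfrak P_\lambda)$ is the finite set $\{t_1,\dots,t_n\}$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{CSP}
\emph{The Closed Support Problem Over A Complete Intersection Ring},
\texttt{https://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 169987/\allowbreak malewi\_1.pdf?\allowbreak sequence=1\&isAllowed=y}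

\end{thebibliography}
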